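
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The two second singular ideals of a\\ two-sided self-injective ring}


\begin{abstract}
We show that in a ring that is injective as a right and as a left module over itself, the right and the left second singular (Goldie torsion) ideals coincide. The inclusion $Z_2({}_RR)\subseteq Z_2(R_R)$ already holds when $R$ is right continuous and left CS. For a left and right continuous ring the common ideal is generated by a central idempotent, so the ring is a product of a von Neumann regular ring and a ring that is Goldie torsion on both sides. An example shows that self-injectivity on one side does not suffice.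
\end{abstract}

\section{The question and the results}\label{sec:intro}

Rings are associative with identity and modules are unital. A submodule $Y$ of a module $X$ is \emph{essential} in $X$ if it meets every nonzero submodule of $X$ nontrivially. For a module $M$, say a right module, the \emph{singular submodule} $Z(M)$ consists of the elements whose annihilator is an essential right ideal. Factoring out $Z(M)$ can create new singular elements. The \emph{second singular}, or \emph{Goldie torsion}, submodule $Z_2(M)\supseteq Z(M)$ collects them: it is defined by
\[
Z_2(M)/Z(M)=Z\bigl(M/Z(M)\bigr).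
\]
We shall see in Lemma~\ref{lem:torsion} that the process stops here: $Z_2(M)$ is the largest submodule of $M$ in which $Z(M)$ is essential, and $M/Z_2(M)$ is \emph{nonsingular}, meaning that its singular submodule is $0$. We call $M$ \emph{Goldie torsion} if $Z_2(M)=M$.

A ring $R$ has two second singular ideals, the right one $Z_2(R_R)$ and the left one $Z_2({}_RR)$; both are two-sided. The following question comes from \cite{source}.

\begin{quote}
\emph{If $R$ is both left and right self-injective, is $Z_2(R_R)=Z_2({}_RR)$?}
\end{quote}

\noindent
Here $R$ is \emph{right self-injective} if the module $R_R$ is injective. A ring $B$ is \emph{von Neumann regular} (we say \emph{regular}) if for each $x\in B$ there is $y\in B$ with $x=xyx$.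

\medskip
\noindent\textbf{Where the difficulty lies.} For a commutative ring there is nothing to prove. In $\mathbb Z/4\times\mathbb Z/2$, for instance, $Z=2\mathbb Z/4\times 0$ and $Z_2=\mathbb Z/4\times 0$: the torsion part is one factor, and the other factor is regular. For a noncommutative ring that is self-injective on both sides, the \emph{first} singular ideals agree, because every right self-injective ring satisfies
\begin{equation}\label{eq:ZJ}
Z(R_R)=J(R),
\end{equation}
the Jacobson radical, which is left-right symmetric. We recall why. If $z\in Z(R_R)$ and $s\in R$, then $sz$ has essential right annihilator, and that annihilator meets the right annihilator of $1-sz$ in $0$. So left multiplication by $1-sz$ is injective on $R$, and its inverse $(1-sz)R\to R$ extends to left multiplication by some $y$. Then $y(1-sz)=1$; as $s$ was arbitrary, $z\in J(R)$. Conversely, let $a\in R$, let $r(a)$ be its right annihilator, and choose a right ideal $C$ maximal with $C\cap r(a)=0$, so that $r(a)\oplus C$ is essential. Left multiplication by $a$ is injective on $C$, and its inverse $aC\to C$ extends to left multiplication by some $y$. Then $a-aya$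 annihilates $r(a)\oplus C$, so $a-aya\in Z(R_R)$. Hence $R/Z(R_R)$ is regular; its radical is $0$, so $J(R)\subseteq Z(R_R)$.

By \eqref{eq:ZJ} and its left version, for a two-sided self-injective ring the question reads as follows: is the largest right ideal in which $J(R)$ is essential \emph{as a right ideal} equal to the largest left ideal in which it is essential \emph{as a left ideal}? The starting point is symmetric, but the closure operation is not. Any proof of equality must use both sides, as Proposition~\ref{prop:example} below shows.

\medskip
\noindent\textbf{Results.} The answer is yes, under weaker hypotheses. A ring $R$ is \emph{right CS} if every right ideal is essential in a direct summand of $R_R$. It is \emph{right continuous} if, moreover, every right ideal isomorphic to a direct summand of $R_R$ is itself a direct summand. The left versions are analogous. A right self-injective ring is right continuous: an injective hull of a given right ideal can be found inside $R_R$ and is a summand, and a right ideal isomorphic to a summand of $R_R$ is injective, hence a summand.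

\begin{theorem}\label{thm:A}
If $R$ is right continuous and left CS, then $Z_2({}_RR)\subseteq Z_2(R_R)$. Symmetrically, if $R$ is left continuous and right CS, then $Z_2(R_R)\subseteq Z_2({}_RR)$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $R$ be left and right continuous, for example left and right self-injective. Then
\[
Z_2(R_R)=Z_2({}_RR)=eR
\]
for a central idempotent $e$. Hence $R=T\times B$ as rings, with $T=eR$ and $B=(1-e)R$, where $B$ is regular and $Z_2(T_T)=T=Z_2({}_TT)$. This is the only decomposition of $R$ as a product of a ring $T$ with $Z_2(T_T)=T$ and a regular ring. Moreover, $R$ is two-sided self-injective if and only if $T$ and $B$ both are.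
\end{theorem}

\begin{corollary}\label{cor:indec}
A two-sided self-injective ring that is indecomposable as a ring is either regular or Goldie torsion on both sides.
\end{corollary}

\begin{proposition}\label{prop:example}
There is a right self-injective ring $R$ with $Z_2(R_R)\neq 0=Z_2({}_RR)$.
\end{proposition}

The opposite of this ring is left self-injective, hence left CS, and the first inclusion of Theorem~\ref{thm:A} fails for it. So right continuity cannot be dropped there, and self-injectivity on one side does not suffice for equality.

\medskip
\noindent\textbf{The shape of the proof.} If $R$ is right continuous, then $Z_2(R_R)=eR$ with $e$ idempotent. Put $u=1-e$. Then $uRe=0$ automatically, because there is no nonzero homomorphism from a Goldie torsion module to a nonsingular one, and $uRu$ is a regular ring. Thus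
\[
R=\begin{pmatrix} eRe & eRu\\ 0& uRu\end{pmatrix},
\]
and the whole problem sits in the corner $eRu\cong\operatorname{Hom}_R(uR,eR)$. On the right, nothing forbids nonzero homomorphisms from the nonsingular module $uR$ to the torsion module $eR$. The point is that left CS does forbid them. Then $e$ is central, $R$ is a product of rings, and Theorems~\ref{thm:A} and~\ref{thm:B} follow by looking at the factors. Section~\ref{sec:example} constructs the ring of Proposition~\ref{prop:example} and shows by hand, on that ring, how a nonzero element of $eRu$ contradicts left CS. Sections~\ref{sec:right} and~\ref{sec:corner} carry out the same argument in general.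

\section{Goldie torsion and direct summands}\label{sec:prelim}

We state everything for right modules. For a submodule $Y\subseteq M$ and $x\in M$ put $(Y:x)=\{r\in R: xr\in Y\}$. By definition, $x\in Z_2(M)$ if and only if $(Z(M):x)$ is essential in $R_R$. We use the standard fact that if $Y$ is essential in $X$, then $(Y:x)$ is an essential right ideal for each $x\in X$, so that $X/Y$ is \emph{singular}, that is, $Z(X/Y)=X/Y$.

\begin{lemma}\label{lem:torsion}
Let $M$ be a module.
\begin{enumerate}
\item[(a)] A homomorphism $M\to N$ maps $Z(M)$ into $Z(N)$ and $Z_2(M)$ into $Z_2(N)$. If $N\subseteq M$, then $Z(N)=N\cap Z(M)$ and $Z_2(N)=N\cap Z_2(M)$.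
\item[(b)] $Z(M)$ is essential in $Z_2(M)$, and $Z_2(M)$ contains every submodule of $M$ in which $Z(M)$ is essential.
\item[(c)] $M/Z_2(M)$ is nonsingular.
\item[(d)] If $Y$ is essential in $X$ and $X/Y$ embeds in a nonsingular module, then $X=Y$. In particular, $Z_2(M)$ has no proper essential extension in $M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $f:M\to N$ is a homomorphism, then the annihilator of $x$ is contained in that of $f(x)$; so $f(Z(M))\subseteq Z(N)$, and then $(Z(M):x)\subseteq (Z(N):f(x))$. For $N\subseteq M$ the first equality is the definition; for the second, $(Z(N):x)=(Z(M):x)$ when $x\in N$.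

(b), (c) We first note: \emph{if $Z(M)\subseteq Y\subseteq X\subseteq M$ and $X/Y$ is singular, then $Y$ is essential in $X$.} Indeed, if $U\subseteq X$ is a submodule with $U\cap Y=0$, then $U$ embeds in $X/Y$, so $U$ is singular, $U\subseteq Z(M)\subseteq Y$, and $U=0$. With $Y=Z(M)$ and $X=Z_2(M)$ this is the first half of (b). For the second half, if $Z(M)$ is essential in $X$, then $(Z(M):x)$ is essential for each $x\in X$, so $X\subseteq Z_2(M)$. For (c), let $X/Z_2(M)=Z(M/Z_2(M))$. By the note, $Z_2(M)$ is essential in $X$; hence so is $Z(M)$, and $X\subseteq Z_2(M)$ by (b).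

(d) $X/Y$ is singular, and it embeds in a nonsingular module, so it is $0$. If $Z_2(M)$ is essential in $X\subseteq M$, then $X/Z_2(M)$ lies in $M/Z_2(M)$, which is nonsingular by (c).
\end{proof}

Applied to the left multiplications of $R$, part (a) shows that $Z_2(R_R)$ is a two-sided ideal. It also shows that if $Z(M)=0$ then $Z_2(N)=0$ for every submodule $N$ of $M$, since then $Z_2(M)=0$.

\begin{lemma}\label{lem:cs}
Let $R$ be right CS and $v=v^2\in R$. Every submodule $K$ of $vR$ is essential in a direct summand of $vR$.
\end{lemma}

\begin{proof}
The right ideal $K\oplus(1-v)R$ is essential in a summand $G$ of $R_R$. By the modular law $G=(1-v)R\oplus H$ with $H=G\cap vR$, so $H$ is a summand of $R_R$, hence of $vR$. It contains $K$. If $U$ is a nonzero submodule of $H$, then $U\subseteq G$, so there is $0\neq y=\kappa+t\in U$ with $\kappa\in K$ and $t\in(1-v)R$. Now $t=y-\kappa\in vR\cap(1-v)R=0$, so $y\in U\cap K$.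
\end{proof}

We also use two facts about a regular ring $B$, whose identity we write as $1$ here.
\begin{enumerate}
\item[(R1)] Every finitely generated right ideal is generated by an idempotent. Indeed, if $x=xyx$ then $xB=xyB$ with $xy$ idempotent. By induction it remains to treat a sum $gB+bB$ with $g=g^2$. Write $(1-g)bB=hB$ with $h=h^2$. Then $gh=0$, the element $h'=h(1-g)$ is an idempotent with $gh'=h'g=0$ and $h'B=hB$ (since $h'h=h$), and $gB+bB=gB+h'B=(g+h')B$.
\item[(R2)] $Z(B_B)=0=Z({}_BB)$. Indeed, a nonzero left ideal contains a nonzero idempotent $yx$, where $0\ne x=xyx$. On the other hand, an idempotent $w\neq 0$ is not in $Z({}_BB)$, because its left annihilator $B(1-w)$ meets $Bw\neq0$ trivially. The right side is the same with $xy$.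
\end{enumerate}

\section{A one-sided example, and the idea of the proof}\label{sec:example}

Let $F$ be a field and $S=F^{\mathbb N}$, with standard idempotents $\delta_i$. Let $\mathfrak m$ be a maximal ideal of $S$ containing the proper ideal $F^{(\mathbb N)}$ of finitely supported sequences, and let $K=S/\mathfrak m$, a field. We write $\bar s$ for the image of $s\in S$ in $K$; thus $\bar\delta_i=0$ for all $i$. Let
\[
R=\begin{pmatrix}K&K\\0&S\end{pmatrix},\qquad
(ae_{11}+be_{12}+se_{22})(a'e_{11}+b'e_{12}+s'e_{22})=aa'e_{11}+(ab'+b\bar s')e_{12}+ss'e_{22}.
\]

\begin{proof}[Proof of Proposition~\ref{prop:example}]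
\emph{$S$ is self-injective.} Let $\varphi:U\to S$ be $S$-linear on an ideal $U$. If $\delta_i\in U$, then $\varphi(\delta_i)=\delta_i\varphi(\delta_i)=c_i\delta_i$ for some $c_i\in F$; otherwise put $c_i=0$. Let $c=(c_i)\in S$. For $x=(x_i)\in U$ we have $\delta_i\varphi(x)=\varphi(\delta_ix)=\varphi(x_i\delta_i)$. If $x_i=0$, this is $0$; if $x_i\ne0$, then $\delta_i\in U$ and it is $x_ic_i\delta_i$. So $\varphi(x)=cx$, and $\varphi$ extends to $S$.

We now apply Baer's criterion to the two summands of $R_R=e_{11}R\oplus e_{22}R$. Let $U$ be a right ideal of $R$.

\emph{$e_{22}R$ is injective.} Let $\varphi:U\to e_{22}R=Se_{22}$ be a homomorphism. The set $I_0=e_{11}R=Ke_{11}+Ke_{12}$ is the kernel of the ring homomorphism $R\to S$ onto the last entry, and $R$ acts on $e_{22}R\cong S$ through $S$. If $z=ae_{11}+be_{12}\in U\cap I_0$, then $z\,\delta_ie_{22}=b\bar\delta_ie_{12}=0$ for all $i$. So $\varphi(z)\delta_ie_{22}=0$ for all $i$, and $\varphi(z)=0$. Hence $\varphi$ induces an $S$-linear map $(U+I_0)/I_0\to S$ from an ideal of $R/I_0\cong S$. It extends to $R/I_0$, and so $\varphi$ extends to $R$.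

\emph{$e_{11}R$ is injective.} Let $\varphi:U\to e_{11}R$ be a homomorphism. Consider $Ue_{22}\subseteq U\cap(Ke_{12}+Se_{22})$. For $x\in Ue_{22}$ we have $\varphi(x)=\varphi(x)e_{22}\in Ke_{12}$, say $\varphi(x)=\lambda(x)e_{12}$. Then $\lambda$ is additive and $\lambda(x\cdot se_{22})=\lambda(x)\bar s$. If $x=se_{22}\in Ue_{22}$ with $s\in\mathfrak m$, let $t\in S$ be the idempotent with the same support as $s$. It is a multiple of $s$, so $\bar t=0$; as $x=x\cdot te_{22}$, we get $\lambda(x)=\lambda(x)\bar t=0$. Thus $\lambda$ vanishes on the kernel of the map $Ue_{22}\to K^2$, $be_{12}+se_{22}\mapsto(b,\bar s)$. The image of this map is a $K$-subspace because $S\to K$ is onto, and $\lambda$ induces a $K$-linear functional on it. Extend it to a functional $(b,c)\mapsto\alpha b+\beta c$ on $K^2$ and put $w=\alpha e_{11}+\beta e_{12}$. Then $wx=(\alpha b+\beta\bar s)e_{12}=\varphi(x)$ for every $x=be_{12}+se_{22}\in Ue_{22}$. For arbitrary $x\in U$ let $d=\varphi(x)-wx=pe_{11}+qe_{12}$. Both $xe_{22}$ and $xe_{12}=xe_{12}e_{22}$ lie in $Ue_{22}$, so $0=de_{22}=qe_{12}$ and $0=de_{12}=pe_{12}$. Hence $d=0$, and $\varphi$ extends to left multiplication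 by $w$ on $R$.

So $R$ is right self-injective.

\emph{$Z_2(R_R)\ne0$.} The right annihilator of $e_{12}$ is $Ke_{11}+Ke_{12}+\mathfrak me_{22}$. It is essential: let $0\ne x=ae_{11}+be_{12}+se_{22}$. If $s=0$, then $x$ lies in it. Otherwise $s\delta_i\neq0$ for some $i$, and $x\,\delta_ie_{22}=s\delta_ie_{22}\neq0$ lies in it. So $0\neq e_{12}\in Z(R_R)$.

\emph{$Z_2({}_RR)=0$.} The left ideals $Re_{11}=Ke_{11}$ and $R\delta_ie_{22}=F\delta_ie_{22}$ are minimal, so they lie in every essential left ideal. If an essential left ideal annihilates $x=ae_{11}+be_{12}+se_{22}$, then $e_{11}x=0$ gives $a=b=0$, and $\delta_ie_{22}x=0$ for all $i$ gives $s=0$. So $Z({}_RR)=0$, and $Z_2({}_RR)=0$.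
\end{proof}

\noindent\textbf{The torsion ideal of this ring.} In fact $Z_2(R_R)=e_{11}R$. First, $Z(e_{11}R)$ contains $Ke_{12}=e_{12}R$, which is essential in $e_{11}R$ because $(ae_{11}+be_{12})e_{12}=ae_{12}$. So $Z_2(e_{11}R)=e_{11}R$ by Lemma~\ref{lem:torsion}(b), and $e_{11}R\subseteq Z_2(R_R)$ by Lemma~\ref{lem:torsion}(a). Second, $Z(e_{22}R)=0$: if $s\delta_i\neq0$, the right annihilator of $se_{22}$ meets the nonzero right ideal $\delta_ie_{22}R=F\delta_ie_{22}$ trivially. So $Z_2(R_R)\cap e_{22}R=Z_2(e_{22}R)=0$, and the modular law gives the claim. In the notation of Section~\ref{sec:intro} we may therefore take $e=e_{11}$ and $u=e_{22}$, and $n=e_{12}$ is a nonzero element of the corner $eRu$.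

\medskip
\noindent\textbf{The idea, by hand.} Let us see that the existence of $n=e_{12}\neq0$ contradicts left CS, so that this $R$ is not left CS. As a map $uR\to eR$, $y\mapsto ny$, the element $n$ has the essential kernel $\mathfrak me_{22}$. This kernel contains the orthogonal idempotents $f_i=\delta_ie_{22}$. They have two properties:
\begin{itemize}
\item they are annihilated by $n$, that is, $nf_i=0$ for all $i$;
\item they detect elements of $uR=Se_{22}$: if $y\in uR$ and $f_iy=0$ for all $i$, then $y=0$.
\end{itemize}
Now change sides. Let $L=\sum Rf_i=F^{(\mathbb N)}e_{22}$ and suppose that the left ideal $L$ is essential in a summand $Rg$ with $g=g^2$. Since $f_i\in Rg$, we have $f_ig=f_i$; so the $(2,2)$ entry $s$ of $g$ satisfies $\delta_is=\delta_i$ for all $i$. Thus $s=1$ and $u=e_{22}=e_{22}g\in Rg$. Hence $n=nu\in Rg$ as well. But $Rn=Ke_{12}$ is nonzero and meets $L$ trivially, which contradicts essentiality.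

In short: $n$ has all its ``coordinates'' $nf_i$ equal to $0$, while left CS would force the coordinates to detect every element of $Ru$. To run this argument in general we need a ring $uRu$ that resembles $S$ well enough to contain such a family $(f_i)$. This is what right continuity supplies.

\section{What right continuity gives}\label{sec:right}

\begin{proposition}\label{prop:right}
Let $R$ be right continuous. Then $Z_2(R_R)=eR$ for an idempotent $e$. Put $u=1-e$.
\begin{enumerate}
\item[(a)] $uRe=0$, so $B:=uR=uRu$ is a ring with identity $u$. The module $uR$ is nonsingular, and its $R$-submodules are exactly the right ideals of $B$.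
\item[(b)] The direct summands of the $R$-module $uR$ are the right ideals $wB$ with $w=w^2\in B$, and every right ideal of $B$ is essential in one of them.
\item[(c)] $B$ is regular.
\end{enumerate}
\end{proposition}

\begin{proof}
By right CS, $Z_2(R_R)$ is essential in a summand of $R_R$, and by Lemma~\ref{lem:torsion}(d) it equals that summand.

(a) As $eR$ is a two-sided ideal, $Re\subseteq eR$ and $uRe=0$. Hence $uR=uRe+uRu=uRu$. The module $uR\cong R/Z_2(R_R)$ is nonsingular by Lemma~\ref{lem:torsion}(c). If $N$ is a right ideal of $B$, then $N=Nu$ and $NR=NuR=NB\subseteq N$; the converse is clear since $B\subseteq R$.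

(b) If $p$ is a projection of $uR$ onto a summand and $w=p(u)\in uR=B$, then $p(y)=p(uy)=wy$ for $y\in uR$. So $w^2=p(w)=w$, and the summand is $wuR=wB$. Conversely, $uR=wB\oplus(u-w)B$ for every idempotent $w\in B$. The last claim is Lemma~\ref{lem:cs} with $v=u$.

(c) Let $x\in B$, and let $K$ be the kernel of the map $uR\to uR$, $y\mapsto xy$, whose image is $xuR=xR$. Then $uR/K\cong xR\subseteq uR$ is nonsingular. By (b), $K$ is essential in a summand of $uR$, and by Lemma~\ref{lem:torsion}(d) it is that summand. So $uR=K\oplus K'$ with $K'\cong xR$, and $K'$ is a summand of $R_R$. By right continuity $xR$ is a summand of $R_R$, hence of $uR$. By (b), $xB=xR=wB$ with $w=w^2\in B$. Write $w=xy$ with $y\in B$; then $x=wx=xyx$.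
\end{proof}

The second condition in the definition of continuity is used only in (c), and there it is needed: $\mathbb Z$ is CS and nonsingular, so $e=0$ and $B=\mathbb Z$, which is not regular.

\section{The corner vanishes}\label{sec:corner}

Here the left side enters.

\begin{proposition}\label{prop:corner}
Let $R$ be right continuous and left CS, and let $e$, $u$, $B$ be as in Proposition~\ref{prop:right}. Then $eRu=0$. Consequently $e$ is central.
\end{proposition}

\begin{proof}
Fix $n\in eRu$. Thus $n=nu$ and $n\in eR=Z_2(R_R)$. We want $n=0$. We follow the model of Section~\ref{sec:example}: the kernel of $n$ on $uR$ is essential (Step 1), it contains orthogonal idempotents $f_i$ (Step 2) that detect the elements of $uR$ (Step 3), and left CS, applied to $\sum Rf_i$, then forces $n=0$ (Steps 4 and 5).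

\medskip
\emph{Step 1. The right ideal $I=\{y\in B: ny=0\}$ is essential in $B$.} Suppose $U\subseteq uR$ is a nonzero submodule with $U\cap I=0$. Then $y\mapsto ny$ maps $U$ isomorphically onto $nU\subseteq Z_2(R_R)$, so $Z_2(nU)=nU\neq0$ by Lemma~\ref{lem:torsion}(a). But $U$ is nonsingular, so $Z_2(nU)\cong Z_2(U)=0$, a contradiction.

If $u\in I$, we are done, since then $n=nu=0$. But an essential right ideal of $B$ may well be proper, as in Section~\ref{sec:example}. We therefore look for idempotents in $I$ that serve as coordinates. An arbitrary independent family of principal right ideals $A_i$ in $I$ would give idempotents $f_i$ with $A_i=f_iB$, but there would be no reason for $f_if_j=0$. To get orthogonality we choose, for each $i$, a summand of $B$ in which the sum of all the other $A_j$ is essential, and show that it is a direct complement of $A_i$; then $f_i$ is taken from the resulting projection.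

\medskip
\emph{Step 2. There are orthogonal idempotents $f_i\in I$ such that $\bigoplus_i f_iB$ is essential in $B$.} By Zorn's lemma choose a maximal family $(x_i)$ of nonzero elements of $I$ such that the sum of the right ideals $A_i=x_iB$ is direct. By maximality $\bigoplus_iA_i$ is essential in $I$, hence in $B$. For each $i$, Proposition~\ref{prop:right}(b) provides a summand $C_i=c_iB$ of $B$, with $c_i=c_i^2\in B$, in which $D_i=\bigoplus_{j\neq i}A_j$ is essential. Then $A_i\cap C_i$ is a submodule of $C_i$ that meets $D_i$ trivially, so $A_i\cap C_i=0$. The right ideal $A_i\oplus C_i$ of $B$ is finitely generated, so by (R1) it is generated by an idempotent of $B$ and is a direct summand of $B$. It contains $\bigoplus_jA_j$, so it is also essential in $B$. Hence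
\[
B=A_i\oplus C_i .
\]
Let $\pi_i:B\to A_i$ be the projection with kernel $C_i$, and let $f_i=\pi_i(u)\in A_i\subseteq I$. Then $\pi_i(y)=\pi_i(uy)=f_iy$ for all $y\in B$. So $f_i^2=\pi_i(f_i)=f_i$ and $A_i=f_iB$. For $j\ne i$ we have $f_j\in A_j\subseteq C_i$, so $f_if_j=\pi_i(f_j)=0$.

\medskip
\emph{Step 3. If $y\in B$ and $f_iy=0$ for all $i$, then $y=0$.} Let $t\in yB\cap\bigoplus_i f_iB$ and write $t=\sum_if_is_i$, a finite sum. For each $j$ we have $f_jt=0$ because $t\in yB$, and $f_jt=f_js_j$ by orthogonality. So $t=0$. As $\bigoplus_i f_iB$ is essential in $B$, $yB=0$ and $y=0$.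

\medskip
\emph{Step 4. Changing sides.} Consider the left ideal $L=\sum_iRf_i$ of $R$. By left CS, $L$ is essential in $Rg$ for some $g=g^2\in R$. As $f_i\in Rg$ and $f_i=f_iu$, we get
\[
f_i\,u(1-g)=f_i(1-g)=0\qquad\text{for all } i .
\]
Here $u(1-g)\in uR=B$, so $u(1-g)=0$ by Step 3. Thus $u=ug\in Rg$, and $n=nu\in Rg$.

\medskip
\emph{Step 5. Conclusion.} If $n\neq0$, then $Rn$ is a nonzero left ideal inside $Rg$, so it meets $L$ nontrivially: there are $r,r_i\in R$ with $0\neq rn=\sum_ir_if_i$, a finite sum. Since $f_j\in I$, we have $nf_j=0$, and multiplying on the right by $f_j$ gives $0=rnf_j=r_jf_j$ for every $j$. So $rn=0$, a contradiction. Hence $n=0$.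

\medskip
Finally, $eRu=0$ and $uRe=0$ give $er=ere+eru=ere=ere+ure=re$ for all $r\in R$.
\end{proof}

\begin{remark}
Left CS is used only in Step 4, for one left ideal $L$ for each $n$. It cannot be dropped from Proposition~\ref{prop:corner}: in the ring of Section~\ref{sec:example} the idempotent $e=e_{11}$ is not central. Steps 1--3 go through there for $n=e_{12}$, with $I=\mathfrak me_{22}$ and $f_i=\delta_ie_{22}$ a possible choice.
\end{remark}

\section{Proofs of the theorems}

We use that for a product of rings $R=T\times B$ everything splits. A right ideal of $R$ is a product of right ideals of $T$ and $B$, and it is essential if and only if both components are. The annihilator of $(t,b)$ is the product of the annihilators of $t$ and $b$, so $Z(R_R)=Z(T_T)\times Z(B_B)$. Then $(Z(R_R):(t,b))=(Z(T_T):t)\times(Z(B_B):b)$, and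
\begin{equation}\label{eq:product}
Z_2(R_R)=Z_2(T_T)\times Z_2(B_B).
\end{equation}
The same holds on the left. If $B$ is regular, then $Z_2(B_B)=0=Z_2({}_BB)$ by (R2).

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $R$ be right continuous and left CS. By Propositions~\ref{prop:right} and~\ref{prop:corner}, $Z_2(R_R)=eR$ with $e$ central and $B=(1-e)R$ regular. Put $T=eR$. Then $R=T\times B$, where $T$ is identified with $T\times0$, and the left version of \eqref{eq:product} gives
\[
Z_2({}_RR)=Z_2({}_TT)\times Z_2({}_BB)=Z_2({}_TT)\times 0\subseteq T\times 0=eR=Z_2(R_R).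
\]
The second statement is the first for the opposite ring.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Since $R$ is continuous, and in particular CS, on both sides, both parts of Theorem~\ref{thm:A} apply, and $Z_2(R_R)=Z_2({}_RR)$. This answers the question for left and right self-injective rings. By Propositions~\ref{prop:right} and~\ref{prop:corner} this ideal is $eR$ with $e$ central, and $B=(1-e)R$ is regular. With $T=eR$ we have $R=T\times B$ and
\[
Z_2(R_R)=T\times0=Z_2({}_RR).
\]
Comparing with \eqref{eq:product} and its left version gives $Z_2(T_T)=T=Z_2({}_TT)$.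

For uniqueness, let $R=T'\times B'$ with $B'$ regular and $Z_2(T'_{T'})=T'$. Then \eqref{eq:product} gives $Z_2(R_R)=T'\times0$. So the ideal $T'\times 0$ is $eR$. Its identity element is therefore $e$, and $0\times B'=(1-e)R$.

For the last statement, let $R=T\times B$. Every right $R$-module $N$ splits as $Ne\oplus N(1-e)$, and $\operatorname{Hom}_R(N,T)=\operatorname{Hom}_T(Ne,T)$. The functor $N\mapsto Ne$ to $T$-modules is exact, and every $T$-module is an $R$-module via $R\to T$. So $T$ is injective over $R$ if and only if it is injective over $T$, and likewise for $B$. As $R_R=T\oplus B$, the ring $R$ is right self-injective if and only if $T$ and $B$ are. The left side is the same.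
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:indec}]
If $R$ is indecomposable, then $e=0$ or $e=1$ in Theorem~\ref{thm:B}, so $R=B$ or $R=T$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Modules in which every fully invariant submodule is essential in a direct summand},
\texttt{https://math.osu.edu/sites/math.osu.edu/files/02-5.pdf}.
\end{thebibliography}

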